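\title{Finding cliques in random graphs by adaptive queries: greedy followed by exhaustive search is optimal}

\begin{abstract}
An algorithm explores the random graph $G(n,1/2)$ by asking, adaptively, whether given pairs of vertices are edges. We show that with $n^{\delta}$ queries, $1\le\delta<2$, the largest clique that can be found with probability at least $1/2$ has size $(1+\delta/2+o(1))\log_2 n$. This is the size reached by running the greedy algorithm until $n^{\delta/2}$ candidates remain and then searching them exhaustively; a clique that is larger by a constant factor is found with probability at most $n^{-c\log n}$. The same holds in $G(n,p)$ for fixed $p$. As consequences, finding $K_m$ in $G(\infty,p)$ takes $p^{-(2/3+o(1))m}$ queries, and the diagonal online Ramsey number satisfies $\tilde r(m,m)\ge 2^{(2/3-o(1))m}$. The upper bound is an encoding argument: every vertex of the clique is named by its rank in a short list, at a moment when most of its edges to the vertices named earlier are still unrevealed.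
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $G\sim G(n,1/2)$ be the Erd\H{o}s--R\'enyi random graph on $n$ vertices, in which every pair of vertices is an edge with probability $1/2$, independently. An algorithm sees $G$ only through \emph{queries}: it names a pair of vertices and learns whether the pair is an edge. Queries are adaptive, so each may depend on all earlier answers. The algorithm may be randomized and has unlimited computing power; only the number of queries is restricted. At the end it outputs a set of vertices, and it \emph{finds a clique of size at least $s$} if this set is a clique of $G$ with at least $s$ vertices. For $\delta>0$ let $\alpha_\star(\delta)$ be the supremum of all $\alpha$ such that, for all sufficiently large $n$, some algorithm making at most $n^{\delta}$ queries finds a clique of size at least $\alpha\log_2 n$ with probability at least $1/2$. Thus $\alpha_\star(\delta)$ measures how much of the largest clique is within reach when only $q=n^\delta$ of the $\binom n2$ pairs can be inspected.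

Two simple strategies set the scale. \emph{Exhaustive search} among $N$ vertices costs about $N^2/2$ queries and returns a largest clique. The expected number of $s$-cliques among $N$ vertices is $\binom Ns2^{-\binom s2}$, roughly $2^{s(\log_2N-s/2)}$, and the clique number is about $2\log_2N$. The \emph{greedy algorithm} picks a vertex, queries it against all candidates, keeps its neighbors as the new candidates, and repeats. Each round adds one vertex and halves the candidates, so greedy reaches size about $\log_2n$ with $O(n)$ queries. The two can be combined: $j\log_2n$ greedy rounds leave $n^{1-j}$ candidates, and searching these exhaustively costs about $n^{2(1-j)}$ queries and gives total size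
\[
\bigl(j+2(1-j)\bigr)\log_2n=(2-j)\log_2 n .
\]
Exhaustive search gains two vertices for each factor $2$ in the number of candidates, greedy only one, so one should switch as early as the budget allows. That is at $j=1-\delta/2$, when $\sqrt q$ candidates remain. This gives the known bounds
\[
1+\frac\delta2\le\alpha_\star(\delta)\le2\qquad(1\le\delta<2),
\]
and the problem of determining $\alpha_\star(\delta)$ for $\delta\in[1,2)$ is posed in \cite{probing}. An adaptive algorithm has many more options than the one above: it can try many greedy starts, interleave the two phases, or abandon an unpromising search early. We prove that none of this helps to first order.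

\subsection{Results}

The proof works without change for any fixed edge probability. Fix $p\in(0,1)$ and put $b=1/p$. From now on
\[
\log=\log_b,\qquad L=\log n,\qquad\text{so that } n=b^{L}\text{ and } p^{xL}=n^{-x}.
\]
The problem above is the case $p=1/2$, $b=2$.

\begin{theorem}\label{thm:main}
Let $p\in(0,1)$ and $\delta\in[1,2)$.
\begin{itemize}
\item[(a)] For each $\alpha<1+\frac\delta2$ there is an algorithm making at most $n^\delta$ queries in $G(n,p)$ that finds a clique of size at least $\alpha\log n$ with probability $1-o(1)$.
\item[(b)] For each $\alpha>1+\frac\delta2$ there are $c>0$ and $n_0$, depending on $\alpha,\delta,p$, such that for $n\ge n_0$ every algorithm making at most $n^\delta$ adaptive queries in $G(n,p)$ finds a clique of size at least $\alpha\log n$ with probability at most $n^{-c\log n}$.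
\end{itemize}
In particular, $\alpha_\star(\delta)=1+\frac\delta2$ for every $\delta\in[1,2)$.
\end{theorem}

The bound in (b) is optimal up to the value of $c$: outputting a fixed set of $m=\lceil\alpha\log n\rceil$ vertices without any query succeeds with probability $p^{\binom m2}=n^{-O(\log n)}$.

With fewer than $n$ queries the algorithm cannot touch all vertices, and the problem reduces to the case $\delta=1$ on a smaller graph.

\begin{corollary}\label{cor:alldelta}
For all $\delta>0$,
\[
\alpha_\star(\delta)=\begin{cases}\frac32\delta, & 0<\delta\le1,\\[2pt] 1+\frac\delta2, & 1\le\delta\le2,\\[2pt] 2, & \delta\ge2.\end{cases}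
\]
\end{corollary}

Let $G(\infty,p)$ be the random graph on a countably infinite vertex set in which every pair is an edge with probability $p$, independently.

\begin{corollary}\label{cor:infinite}
The least number of adaptive queries needed to find, with all its pairs queried, a $K_m$ in $G(\infty,p)$ with probability at least $\frac12$ is $p^{-(2/3+o(1))m}$ as $m\to\infty$.
\end{corollary}

In the online Ramsey game, Builder exposes the edges of an infinite complete graph one at a time and Painter colors each exposed edge red or blue at once. The diagonal online Ramsey number $\tilde r(m,m)$ is the least number of turns in which Builder can force a monochromatic $K_m$.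

\begin{corollary}\label{cor:ramsey}
$\tilde r(m,m)\ge2^{(2/3-o(1))m}$.
\end{corollary}

Part (a) of Theorem~\ref{thm:main} is proved in Section~\ref{sec:lower}. Section~\ref{sec:warm} develops the method for part (b) on triangles and on algorithms that query each vertex a bounded number of times. Section~\ref{sec:setup} sets up the general case and explains how the number $1+\delta/2$ arises; Sections~\ref{sec:strong}--\ref{sec:code} carry out the proof. The corollaries are derived in Section~\ref{sec:cor}.

\subsection{Conventions and standard facts}

The vertex set is $V=\{1,\dots,n\}$. Every pair of vertices carries a \emph{coin}, which is \emph{positive} (the pair is an edge) with probability $p$, independently of all other coins. For $S\subset V$ let $N(S)$ be the set of common neighbors of $S$ in $G$, with $N(\emptyset)=V$, and let $N(x)=N(\{x\})$. Then $N(S)\cap S=\emptyset$ and $N(S\cup S')=N(S)\cap N(S')$. We write $x^+=\max(x,0)$ and $\ln$ for the natural logarithm; \emph{w.h.p.} means with probability $1-o(1)$. We use two textbook facts.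

\emph{Chernoff bounds.} If $\Xi$ is binomial with mean $\mu$, then $\mathbb P(|\Xi-\mu|\ge x\mu)\le2e^{-x^2\mu/3}$ for $0<x\le1$, and $\mathbb P(\Xi\le\mu/2)\le e^{-\mu/8}$.

\emph{Clique number.} For fixed $p$ and $\varepsilon>0$, the clique number of $G(N,p)$ lies between $(2-\varepsilon)\log N$ and $(2+\varepsilon)\log N$ with probability tending to $1$ as $N\to\infty$.

\section{Greedy followed by exhaustive search}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $0<\varepsilon<\delta/4$ and $k=\lceil(1-\frac\delta2)L\rceil$. Let $A_0$ be a set of $\lfloor n^{1-\varepsilon}\rfloor$ vertices. In round $i=0,\dots,k-1$ pick $v_i\in A_i$, query $v_i$ against all of $A_i\setminus\{v_i\}$, and let $A_{i+1}$ be the set of neighbors found. Every earlier query has an endpoint $v_j\notin A_i$ with $j<i$, so the coins of round $i$ are fresh and $|A_{i+1}|$ is binomial with parameters $|A_i|-1$ and $p$. Call round $i$ \emph{typical} if $|A_{i+1}|$ differs from its mean by at most an $L^{-2}$ fraction; the algorithm aborts after the first round that is not typical.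

As long as the rounds are typical and $|A_j|\ge L^2$, we have $|A_{j+1}|=(1+O(L^{-2}))\,p|A_j|$. Since $k=O(L)$, the error factors multiply to $1+O(L^{-1})$, and by induction $|A_i|=\Theta(n^{1-\varepsilon}p^i)$ after $i\le k$ typical rounds. This is at least $\Theta(n^{\delta/2-\varepsilon})=n^{\Omega(1)}$, so by the Chernoff bound the next round is typical except with probability $e^{-n^{\Omega(1)}}$. Hence w.h.p.\ all $k$ rounds are typical and $|A_k|=\Theta(n^{\delta/2-\varepsilon})$.

Now query all pairs in $A_k$. The greedy rounds cost $\sum_i|A_i|=O(n^{1-\varepsilon})$ queries and the last phase costs $O(n^{\delta-2\varepsilon})$; the total is at most $n^\delta$ for large $n$ because $\delta\ge1$. The coins inside $A_k$ are fresh, so w.h.p.\ $A_k$ contains a clique of size at least $(2-\varepsilon)\log|A_k|\ge(2-\varepsilon)(\frac\delta2-2\varepsilon)L$. The vertices $v_0,\dots,v_{k-1}$ are adjacent to each other and to all of $A_k$, so adding them gives a clique of size at least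
\[
\bigl(1-\tfrac\delta2\bigr)L+(2-\varepsilon)\bigl(\tfrac\delta2-2\varepsilon\bigr)L .
\]
The coefficient of $L$ tends to $1+\frac\delta2$ as $\varepsilon\to0$, so it exceeds $\alpha$ for small $\varepsilon$. Every pair of this clique has been queried, a fact we use for Corollary~\ref{cor:infinite}.
\end{proof}

\section{Naming and paying}\label{sec:warm}

The upper bound is a first moment argument adapted to an adaptive process. In the usual computation for the clique number one \emph{names} $s$ vertices, in about $n^s$ ways, and \emph{pays} a factor $p$ for each of the $\binom s2$ pairs. An algorithm with few queries cannot use all $n^s$ names, so names should be cheaper. But a coin can be charged only if we commit to it before it is revealed.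

\begin{lemma}[Marked coins]\label{lem:mark}
Suppose that a bounded number of coins is revealed one at a time, each positive with conditional probability $p$ given the past, and that before each reveal it is decided from the past whether the coin is \emph{marked}. Then for every real $z$,
\[
\mathbb P(\text{at least $z$ marked coins are revealed and all marked coins are positive})\le p^z .
\]
\end{lemma}

\begin{proof}
Let $M_0=1$, and let $M_j$ equal $M_{j-1}$, $M_{j-1}/p$ or $0$ according as the $j$th coin is unmarked, marked and positive, or marked and negative. Then $(M_j)$ is a nonnegative martingale with mean $1$. On the event in question its final value is at least $p^{-z}$, and Markov's inequality gives the bound.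
\end{proof}

The lemma is used as follows. To every successful run of a deterministic algorithm we attach a \emph{code}. For every code we give a \emph{decoder}, which watches the run and marks coins using only the code and the past. If on each run with code $\mathbf c$ the decoder for $\mathbf c$ marks at least $z(\mathbf c)$ coins, all positive, then
\[
\mathbb P(\text{success})\le\sum_{\mathbf c}p^{z(\mathbf c)} .
\]
The code may depend on the whole run; the marking, for a fixed code, may not look ahead. For instance, an algorithm that queries $q$ pairs finds an edge with probability $1-(1-p)^q$, not $p$: the rule ``mark the coin of the edge that is found'' looks ahead. Taking the time of the successful query as the code gives the correct bound $qp$.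

\begin{example}[Triangles]\label{ex:triangle}
Let a deterministic algorithm make $q$ distinct queries, at most $\Delta$ of them at any one vertex. We claim that the probability that the positive answers contain a triangle is at most $2q\Delta p^3$. Let $e_1,e_2,e_3$ be the pairs of a triangle in the order in which they are queried. The code consists of the time $t\le q$ of $e_1$, of the endpoint $v$ of $e_1$ that lies on $e_2$ (smaller or larger label, two choices), and of the number $r\le\Delta$ such that $e_2$ is the $r$th query at $v$. The decoder marks the $t$th query; it then knows $v$, and marks the $r$th query at $v$ when it is asked; it then knows all three vertices, and marks the remaining pair when it is asked. For the true code three coins are marked and all are positive. There are at most $2q\Delta$ codes. The bound has the right order: querying all pairs within disjoint blocks of $\Delta+1$ vertices covers $q(\Delta-1)/3$ triples with $q$ queries.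
\end{example}

The third vertex cost only a factor $\Delta$, because it was named by its position in the list of queries at a vertex named earlier. For $K_4$ on $\{a,a',c,c'\}$ this already fails if the first two queries are $aa'$ and $cc'$. Either we name $cc'$ by its time, at price $q$, or we name $c$ and $c'$ later through their queries with $a$, at price $\Delta$ each, and lose the coin of $cc'$. For a clique of size $\Theta(L)$ the exponents are of order $L^2$, so we can afford to lose $o(L^2)$ coins and to name a small multiple of $L$ vertices at the full price $n$. These vertices, the \emph{pivots}, are chosen so that every other vertex meets a pivot before it has met many vertices of the clique.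

\begin{lemma}[Pivots]\label{lem:pivot}
Let $\gamma\in(0,1)$, $L\ge1$ and $C=\lceil\gamma^{-1}\ln(10L)\rceil$. Let $R$ be a set with $|R|\le3L$, and for each $u\in R$ let a sequence of distinct elements of $R$ be given. Then there is a set $P\subset R$ with $|P|\le6\gamma L$ that contains one of the first $C$ entries of every sequence having at least $C$ entries.
\end{lemma}

\begin{proof}
Put each element of $R$ into $P$ independently with probability $\gamma$. By Markov's inequality $|P|>2\gamma|R|$ has probability at most $\frac12$. The probability that $P$ misses the first $C$ entries of some sequence is at most $3L(1-\gamma)^C\le3Le^{-\gamma C}\le0.3$. With positive probability neither happens.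
\end{proof}

\begin{proposition}[Bounded query degree]\label{prop:bounded}
Let $0<2a<\sigma<3$ and $s=\lceil\sigma L\rceil$. There is $c>0$ such that, for large $n$, the following holds. If a deterministic algorithm makes distinct queries, at most $n^a$ at any one vertex, and outputs an $s$-set $Q$ all of whose pairs it has queried, then $Q$ is a clique with probability at most $n^{-cL}$.
\end{proposition}

Exhaustive search on $n^a$ vertices finds a clique of size about $2aL$, so the condition $\sigma>2a$ cannot be relaxed when $a\le1$.

\begin{proof}
Fix $\gamma<\sigma(\sigma-2a)/12$, $\gamma\in(0,1)$, and let $C=O(\log L)$ be as in Lemma~\ref{lem:pivot}. Consider a run in which $Q$ is a clique. For $u\in Q$ list the other elements of $Q$ in the order in which they are queried with $u$; each list has $s-1\ge C$ entries. Let $P\subset Q$ be given by Lemma~\ref{lem:pivot}. For $u\in Q\setminus P$ let $\pi\in P$ be the first pivot queried with $u$, and let this be the $r$th query at $\pi$. The code consists of $P$ and of the $s-|P|$ pairs $(\pi,r)$. There are at most $(6\gamma L+1)\,n^{6\gamma L}(6\gamma Ln^a)^{s}$ codes.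

The decoder keeps a set $\hat J$, initially $P$. When the algorithm asks its $r$th query at $\pi$ and $(\pi,r)$ is in the code, the other endpoint joins $\hat J$ before the answer is given. A coin is marked if both endpoints are in $\hat J$ when it is revealed. For the true code $\hat J\subset Q$, so all marked coins are positive. A pair of $Q$ is unmarked only if it is queried while one endpoint $u$ has not yet met a pivot, and by the choice of $P$ each $u$ is in fewer than $C$ such queries with elements of $Q$. So at least $\binom s2-Cs$ coins are marked, and by Lemma~\ref{lem:mark}
\[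
\log\mathbb P(Q\text{ is a clique})\le6\gamma L^2+saL-\tfrac{s^2}2+O(L\log L)\le\Bigl(6\gamma-\tfrac{\sigma(\sigma-2a)}2\Bigr)L^2+o(L^2).
\]
The coefficient of $L^2$ is negative.
\end{proof}

\section{Light and heavy vertices}\label{sec:setup}

We now begin the proof of Theorem~\ref{thm:main}(b). A general algorithm may query some vertices very often, as greedy does, and the lists of queries at such vertices are too long to give cheap names. But with $q$ queries only $O(\sqrt q)$ vertices can be in more than $\sqrt q$ queries. Such \emph{heavy} vertices form one more short list. So every vertex can still be named inside a list of length $O(\sqrt q)=O(n^{\delta/2})$; the threshold $\sqrt q$ is the one that balances the two kinds of list.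

\subsection{Parameters and reductions}

Fix $\delta\in[1,2)$. Lowering $\alpha$ only strengthens the claim, so let $\alpha=1+\frac\delta2+\eta$ with $0<\eta\le\frac12$. Put
\[
m=\lceil\alpha L\rceil\le3L,\qquad\kappa=1-\tfrac\delta2>0,\qquad D=\bigl\lceil\tfrac\delta2L\bigr\rceil,\qquad\Delta=\lceil n^{\delta/2}\rceil,\qquad q=\lfloor n^\delta\rfloor,
\]
so that $n^{\delta/2}\le b^D$, and
\[
\gamma=\frac\eta{1000},\qquad\nu=\frac{\eta^2}{100},\qquad\xi=\frac{\nu\eta}6,\qquad\zeta=\frac{\xi\gamma}{36},\qquad s_0=\lceil(1-\gamma)L\rceil .
\]
Here $\gamma$ is the general tolerance, $\nu L^2$ is the number of unrevealed pairs of the clique that we regard as negligible, and $\xi,\zeta$ govern the sizes of two families of sets introduced in Section~\ref{sec:cores}. All inequalities are claimed for large $n$, where ``large'' and the constants in $O(\cdot)$, $\Omega(\cdot)$ depend on $p,\delta,\eta$ only, never on the algorithm. In particular $s_0\le L$.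

The success probability of a randomized algorithm is an average, over its random seed, of success probabilities of deterministic algorithms, so we may assume that the algorithm is deterministic. We may assume that its queries are distinct. We may also assume that it outputs a set $Q$ of exactly $m$ vertices: a larger output is replaced by its first $m$ elements, a smaller one by a fixed $m$-set, and neither change lowers the probability of finding a clique of size at least $m$. Finally, we let the algorithm query at the end all pairs inside $Q$ that it has not yet queried. It now makes at most $q+\binom m2\le2q$ queries. \emph{Success} means that $Q$ is a clique.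

\subsection{The step process}

The coins at a heavy vertex may be revealed long before their other endpoints are named, so we do not try to charge for them. It is cleanest to reveal them all at once. We run the algorithm in \emph{steps} $t=1,2,\dots$ and keep a set $H_t$ of vertices that are \emph{heavy} after step $t$, with $H_0=\emptyset$; the other vertices are \emph{light}.
\begin{itemize}
\item When the algorithm queries a pair of light vertices, a \emph{light step} reveals the coin of that pair.
\item Once a vertex has been in $\Delta$ light steps it is \emph{declared} heavy before the algorithm continues: a \emph{declaration step} adds it to the heavy set and reveals all its unrevealed coins. Each declaration step treats one vertex; if both endpoints of a light step reach $\Delta$, two declaration steps follow, the smaller label first.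
\item When the algorithm queries a pair with a heavy endpoint, the coin has already been revealed. The algorithm receives the answer and no step occurs.
\end{itemize}
Let $\mathcal F_t$ be the history after $t$ steps: the pairs and vertices treated so far and all coins revealed. After the final step we regard all objects indexed by $t$ as constant. We record the properties that are used later.
\begin{itemize}
\item[(S1)] The kind of step $t+1$, and the pair or vertex it treats, are determined by $\mathcal F_t$. Given $\mathcal F_t$, the unrevealed coins are independent and positive with probability $p$. Indeed, each possible history is the event that the coins on a specified set of pairs take specified values. The same holds with a stopping time in place of $t$.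
\item[(S2)] A pair with no endpoint in $H_t$ can have been revealed by step $t$ only in a light step. All pairs with an endpoint in $H_t$ are revealed by step $t$, so $N(S)$ is determined by $\mathcal F_t$ for $S\subset H_t$.
\item[(S3)] There are at most $2q$ light steps, each with two endpoints, so there are at most $4q/\Delta\le4n^{\delta/2}$ heavy vertices. The number of steps is at most $2q+n\le n^3$.
\item[(S4)] After the final step all pairs of $Q$ are revealed.
\end{itemize}

Let $\Lambda_t(v)$ be the list, in time order, of the partners of $v$ in light steps up to and including step $t$. Its entries are distinct and $|\Lambda_t(v)|\le\Delta$. We view $H_t$ as a list too, in order of declaration. By (S1), $\Lambda_t(v)$ and $H_t$ are determined by $\mathcal F_{t-1}$. Let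
\[
\mathcal L_t=\{\Lambda_s(v):s\le t,\ v\in V\}\cup\{H_s:s\le t\}.
\]
In any run there are at most $(n^3+1)(n+1)\le n^5$ lists, each with at most $4n^{\delta/2}$ entries. If $X$ is a list and $A\subset V$, then $X\cap A$ denotes the sublist of entries in $A$.

\subsection{Where $1+\delta/2$ comes from}\label{sub:plan}

Suppose that a vertex $u$ of the clique is named when $h$ heavy and $l$ light vertices of the clique have been named before it. The coins from $u$ to the $l$ light vertices can be charged, as in Proposition~\ref{prop:bounded}. The coins to the $h$ heavy vertices cannot, but they return as a discount: $u$ is a common neighbor of these vertices, whose neighborhoods are known, so $u$ can be named by its rank among those entries of the list that are common neighbors. If the lists behaved like random sets, about $b^{(D-h)^+}$ entries would remain. So $u$ contributes $(D-h)^+-l$ to the exponent of the union bound. A potential function (Lemma~\ref{lem:potential}) shows that, in whatever order vertices are named and become heavy, the total is negative of order $L^2$ unless the final numbers satisfy, up to small multiples of $L$,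
\begin{equation}\label{eq:heur}
l\le D+(D-h)^+,\qquad\text{that is,}\qquad h+l\le\max(2D,\ h+D).
\end{equation}
Two points need repair.

First, \eqref{eq:heur} does not bound $h$. But once about $L$ vertices of $Q$ are heavy, their common neighborhood has only $n^{2\gamma}$ elements (Lemma~\ref{lem:small}), so the remaining vertices can be named almost for free, and all their pairs can be charged. We stop the analysis at that time.

Second, the lists are chosen by the algorithm after it has seen the neighborhoods of heavy vertices, so they need not behave like random sets. In Section~\ref{sec:lower} the whole search takes place inside $N(\{v_0,\dots,v_{k-1}\})$, and these $k\approx\kappa L$ vertices give no discount at all. Sets of heavy vertices that fail to cut down some list will be called \emph{cores}. There are few of them, whatever the lists are (Section~\ref{sec:strong}). Consequently a union of cores of size $\kappa L$ can appear inside $Q$ only when $Q$ is almost completely revealed (Section~\ref{sec:cores}). We stop before that time and set aside the part $K\subset Q$ covered by large cores, with $|K|<\kappa L$. On $Q\setminus K$ the discount is valid (Section~\ref{sec:run}).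 Then \eqref{eq:heur}, $|K|<\kappa L$ and $|K|+h\le L$ give
\[
m\approx|K|+h+l\le\max(\kappa L+2D,\ L+D),
\]
and both $\kappa L+2D$ and $L+D$ equal $(1+\frac\delta2)L+O(1)$.

\section{Strong pairs in $G(n,p)$}\label{sec:strong}

This section concerns the random graph alone.

\begin{definition}\label{def:strong}
Let $X,S\subset V$ with $1\le|S|\le3L$. The pair $(X,S)$ is \emph{strong} if $|X\cap N(S)|\ge n^\gamma$ and
\[
|X\cap N(S)|\ge p^{(1-\gamma)|S\setminus S''|}\,|X\cap N(S'')|\qquad\text{for all }S''\subsetneq S .
\]
\end{definition}

For fixed $X$ and $S$, each element of $S$ cuts $X$ by a factor $p$ on average; in a strong pair the elements of $S\setminus S''$ cut $X\cap N(S'')$ by markedly less, for every $S''$. If $X\subset N(S)$ and $|X|\ge n^\gamma$, as for $X=A_k$ and $S=\{v_0,\dots,v_{k-1}\}$ in Section~\ref{sec:lower}, the pair is strong. Both conditions are needed for the next lemma. Without the first, $X=\{x\}$ would form a strong pair with every subset of $N(x)$ of size at most $3L$. If we compared only with $S''=\emptyset$, then for $X=N(Z)$ with $|Z|\approx L/2$ we would have to count the sets $Z\cup W$ with $|W|\approx L/4$: there are about $n^{L/4}$ of them,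 and the expected number $p^{|W|}|X|$ of common neighbors in $X$ is far above $p^{(1-\gamma)|Z\cup W|}|X|$.

\begin{lemma}[Few strong pairs]\label{lem:strong}
With probability at least $1-e^{-n^{\Omega(1)}}$, for every $X\subset V$ there are at most $n^{\zeta L}$ sets $S$ such that $(X,S)$ is strong.
\end{lemma}

The set $X$ is arbitrary, because the lists of an adaptive algorithm are; a union bound over all $X$ is too expensive. Instead we extract from a bad $X$ a configuration that does not mention $X$: a few sets $W_1,\dots,W_M$ and a much larger set $Y'$ each of whose vertices is completely joined to $k_0$ of the $W_i$. Naming a vertex of $Y'$ costs $n$. If the $W_i$ are almost disjoint, being joined to $k_0$ of them has probability at most $n^{-10}$. The first step of the proof removes the common part of the strong sets in order to make them almost disjoint.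

\begin{proof}
Suppose that $X$ violates the conclusion. Then for some $s\le3L$ there is a family $\mathcal S$ of $s$-sets, each forming a strong pair with $X$, with $|\mathcal S|\ge n^{\zeta L}/(3L)$. Put $\beta=\zeta/12$ and $\omega=\zeta/2$.

\emph{Step 1: removing the common part.} For $Z\subset V$ let $\mathcal S_Z=\{S\in\mathcal S:Z\subset S\}$. Choose $Z$ of maximum cardinality subject to $|\mathcal S_Z|\ge n^{-\beta|Z|}|\mathcal S|$; the empty set qualifies, and $|Z|\le s$ since $\mathcal S_Z\neq\emptyset$. Let $g=s-|Z|\le3L$. From
\[
n^g\ge|\mathcal S_Z|\ge n^{-3\beta L}\,n^{\zeta L}/(3L)=n^{3\zeta L/4}/(3L)\ge n^{\zeta L/2}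
\]
we get $g\ge\omega L$. Let $\mathcal W=\{S\setminus Z:S\in\mathcal S_Z\}$, a family of $g$-sets disjoint from $Z$, and let $W$ be a uniform member of $\mathcal W$. For nonempty $W'\subset V\setminus Z$ the maximality of $|Z|$ gives $|\mathcal S_{Z\cup W'}|<n^{-\beta(|Z|+|W'|)}|\mathcal S|\le n^{-\beta|W'|}|\mathcal S_Z|$, that is,
\begin{equation}\label{eq:spread}
\mathbb P(W'\subset W)\le n^{-\beta|W'|}\qquad\text{for every nonempty }W'\subset V\setminus Z .
\end{equation}
Let $X'=X\cap N(Z)$. Applying Definition~\ref{def:strong} to $S=Z\cup W$ and $S''=Z$, we obtain for every $W\in\mathcal W$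
\[
|X'\cap N(W)|\ge\mu:=\max\bigl(n^\gamma,\ p^{(1-\gamma)g}|X'|\bigr).
\]

\emph{Step 2: a level set.} For $x\in X'$ let $f(x)=\mathbb P(W\subset N(x))$, the probability being over $W$ with $G$ fixed. Then $\sum_{x\in X'}f(x)=\mathbb E|X'\cap N(W)|\ge\mu$. The $x$ with $f(x)<\mu/(2|X'|)$ contribute at most $\mu/2$, so the others contribute at least $\mu/2\ge n^\gamma/2$. For these others $f(x)\ge\frac12p^{(1-\gamma)g}\ge\frac12n^{-3}$, so they lie in $O(L)$ of the intervals $(\varphi/2,\varphi]$ with $\varphi=2^{-a}$, $a=0,1,\dots$. Hence there is such a $\varphi$ with $\frac12p^{(1-\gamma)g}\le\varphi\le1$ for which $Y=\{x\in X':\varphi/2<f(x)\le\varphi\}$ satisfies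
\begin{equation}\label{eq:level}
|Y|\,\varphi\ge\sum_{x\in Y}f(x)\ge\frac{n^\gamma}{O(L)} .
\end{equation}

\emph{Step 3: sampling.} Let $k_0=\lceil20/(\gamma\omega)\rceil$ and $j_0=\lceil10k_0/\beta\rceil$, both constants, and let $M=\lceil32\ln n/\varphi\rceil$. Then $M\le33\ln n/\varphi$ and $M\le65\ln n\cdot p^{-(1-\gamma)g}\le n^4$. Draw $W_1,\dots,W_M$ independently and uniformly from $\mathcal W$.

For $x\in Y$ the number of $i$ with $W_i\subset N(x)$ is binomial with mean $Mf(x)\ge16\ln n$. By the Chernoff bound it exceeds $8\ln n\ge k_0$ except with probability $n^{-2}$. So with probability at least $1-n^{-1}$ every $x\in Y$ is completely joined to at least $k_0$ of the $W_i$.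

Fix distinct indices $i_1,\dots,i_{k_0}$. Given $W_{i_1},\dots,W_{i_{j-1}}$, their union is a subset of $V\setminus Z$ with at most $3k_0L$ elements. By \eqref{eq:spread} and a union bound over its $j_0$-subsets and over $j$,
\[
\mathbb P\Bigl(\exists j:\ \Bigl|W_{i_j}\cap\bigcup_{l<j}W_{i_l}\Bigr|\ge j_0\Bigr)\le k_0\bigl(3k_0Ln^{-\beta}\bigr)^{j_0}\le n^{-\beta j_0/2}\le n^{-5k_0}.
\]
There are at most $M^{k_0}\le n^{4k_0}$ tuples of indices. So with probability at least $1-n^{-k_0}$ the sample has the \emph{union property}: $|W_{i_1}\cup\dots\cup W_{i_{k_0}}|\ge k_0(g-j_0)$ for all distinct $i_1,\dots,i_{k_0}$.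

Fix a sample with both properties and let $Y'=Y\setminus\bigcup_iW_i$. By \eqref{eq:level}, $|Y|/M\ge n^\gamma/O(L\ln n)$. Hence $|\bigcup_iW_i|\le3LM\le|Y|/2$ and $|Y'|\ge|Y|/2\ge Mn^{\gamma/2}$.

\emph{Step 4: union bound.} We have shown that if the conclusion of the lemma fails, then $G$ contains the following configuration: integers $g\in[\omega L,3L]$ and $1\le M\le65\ln n\cdot p^{-(1-\gamma)g}$, $g$-sets $W_1,\dots,W_M$ with the union property, and a set $Y'$ disjoint from $\bigcup_iW_i$ with $y:=|Y'|\ge Mn^{\gamma/2}$, such that every $x\in Y'$ is completely joined to at least $k_0$ of the $W_i$. Fix $g,M,y$ and the sets. The event for $x$ depends only on the coins between $x$ and $\bigcup_iW_i$, so the events are independent over $x\in Y'$. By the union property each has probability at most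
\[
M^{k_0}p^{k_0(g-j_0)}\le\bigl(65\ln n\cdot p^{-j_0}\,p^{\gamma g}\bigr)^{k_0}\le p^{\gamma gk_0/2}\le n^{-\gamma\omega k_0/2}\le n^{-10},
\]
where we used $65\ln n\cdot p^{-j_0}\le n^{\gamma\omega/2}\le p^{-\gamma g/2}$. The sets can be chosen in at most $n^{gM}n^y\le n^{2y}$ ways, since $gM\le3LM\le y$. Summing over $g\le 3L$, $M\le n^4$ and $y\ge n^{\gamma/2}$, the configuration has probability at most $3Ln^4\sum_{y\ge n^{\gamma/2}}n^{-8y}\le e^{-n^{\Omega(1)}}$.
\end{proof}

\begin{lemma}[Small common neighborhoods]\label{lem:small}
With probability at least $1-e^{-n^{\Omega(1)}}$, every set $S$ with $|S|=s_0$ has $|N(S)|\le n^{2\gamma}$.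
\end{lemma}

\begin{proof}
Let $y=\lceil n^{2\gamma}\rceil$. Since $p^{s_0}\le n^{-(1-\gamma)}$ and $s_0\le L$, the probability that some $s_0$-set has at least $y$ common neighbors is at most
\[
n^{s_0}\binom ny p^{s_0y}\le n^L\Bigl(\frac{en\,p^{s_0}}y\Bigr)^y\le n^L\bigl(en^{-\gamma}\bigr)^y\le e^{-n^{\Omega(1)}} .
\]
Otherwise $|N(S)|\le y-1<n^{2\gamma}$ for all such $S$.
\end{proof}

\section{Cores}\label{sec:cores}

We return to the step process. A \emph{core at time $t$} is a set $S\subset H_t$ such that $(X,S)$ is strong for some list $X\in\mathcal L_t$, regarded as a set. Let $\mathcal C_t$ be the family of cores at time $t$; then $\mathcal C_0=\emptyset$. By (S2), $\mathcal C_t$ is determined by $\mathcal F_t$. Being strong is a property of $G$, and $H_t$ and $\mathcal L_t$ increase with $t$, so $\mathcal C_t$ increases with $t$. On the event of Lemma~\ref{lem:strong},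
\[
|\mathcal C_t|\le n^5\cdot n^{\zeta L}\le n^{2\zeta L}\qquad\text{for all }t.
\]
The last step of the next proof needs such a bound on every run, so we truncate: let $\mathcal C'_0=\emptyset$, and let $\mathcal C'_t=\mathcal C_t$ if $|\mathcal C_t|\le n^{2\zeta L}$ and $\mathcal C'_t=\mathcal C'_{t-1}$ otherwise. Since $\mathcal C'_{t-1}\subset\mathcal C_{t-1}\subset\mathcal C_t$, the family $\mathcal C'_t$ increases too.

The clique may contain several large cores, so we also need their unions. Let $\mathcal K_t$ be the family of all unions of at most $3/\gamma$ members of $\mathcal C'_t$, the empty union included. Then $\mathcal K_t$ increases, is determined by $\mathcal F_t$, consists of subsets of $H_t$, starts from $\mathcal K_0=\{\emptyset\}$, and on every run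
\begin{equation}\label{eq:Kcount}
|\mathcal K_t|\le\bigl(1+n^{2\zeta L}\bigr)^{3/\gamma}\le n^{9\zeta L/\gamma}=n^{\xi L/4}.
\end{equation}
For $K\subset V$ let $\sigma_K$ be the first $t$ with $K\in\mathcal K_t$, and $\sigma_K=\infty$ if there is none; this is a stopping time. Let $\operatorname{unrev}_t(Q)$ be the number of pairs of $Q$ that are unrevealed after step $t$.

\begin{lemma}[Large unions of cores come late]\label{lem:late}
The probability that the run succeeds and that some $K\subset Q$ with $|K|\ge\kappa L$ and $\sigma_K<\infty$ has $\operatorname{unrev}_{\sigma_K}(Q)>\nu L^2$ is at most $n^{-L}+n^{-\xi L/4}$.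
\end{lemma}

The threshold $\kappa L$ comes from a first moment. A fixed set $K$ can be extended by $a=m-|K|$ vertices in at most $n^a$ ways, and an extension needs $\binom a2+a|K|$ new edges. The resulting exponent is $a\bigl(L-\frac{m+|K|}2+\frac12\bigr)$, which is negative when $m+|K|\ge(2+\eta)L$. So a typical $K$ of size $\kappa L$ lies in no $m$-clique. The difficulty is that $K$ is selected by the algorithm among roughly $n^{|K|}$ sets, and the gain, of order $\eta L^2$ in the exponent, does not pay for that. We therefore split the union bound. Let $\psi_K$ be the conditional probability of the bad event at the time $K$ enters $\mathcal K_t$. A high moment of $\psi_K$ is small enough to beat the number of all sets $K$, so all $\psi_K$ are small at once; and only $n^{\xi L/4}$ sets $K$ ever enter. The $T$th moment is computed by continuing the run $T$ times independently. A continuation whose output has many new vertices pays by the first moment above. A continuation whose output has few new vertices is cheap to name and pays for its $\nu L^2$ unrevealed pairs. Without the condition on unrevealed pairs the claim would fail, since $\psi_K=1$ if a fully revealed clique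 $Q\supset K$ is about to be output.

\begin{proof}
Fix $K$ with $\kappa L\le|K|\le m$. Let $E_K$ be the event that the run succeeds, $K\subset Q$, $\sigma_K<\infty$ and $\operatorname{unrev}_{\sigma_K}(Q)>\nu L^2$. Let $\psi_K=\mathbf 1[\sigma_K<\infty]\,\mathbb P(E_K\mid\mathcal F_{\sigma_K})$ and $T=\lceil10/\xi\rceil$.

\emph{Replicas.} Run the process up to step $\sigma_K$. If $\sigma_K<\infty$, continue it $T$ times, one \emph{replica} after the other, each time with fresh independent coins for all pairs unrevealed after step $\sigma_K$. By (S1), given $\mathcal F_{\sigma_K}$ the replicas are independent copies of the true continuation. Hence $\mathbb E\,\psi_K^T$ is the probability that $\sigma_K<\infty$ and all $T$ replicas satisfy $E_K$. We bound it by a union bound over the outputs $Q^1,\dots,Q^T\supset K$ of the replicas. Let $Z_0=K$, $Z_i=Z_{i-1}\cup Q^i$ and $a_i=|Q^i\setminus Z_{i-1}|\le m-|K|\le m-\kappa L$. Since $|Z_{i-1}|\le Tm$, the set $Q^i$ can be chosen in at most $2^{Tm}n^{a_i}$ ways once $Z_{i-1}$ and $a_i$ are given.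

\emph{Payment.} Fix $Q^1,\dots,Q^T$. Mark every coin revealed up to step $\sigma_K$ whose pair lies in some $Q^i$, and every coin revealed in replica $i$ whose pair lies in $Q^i$. On the event in question all marked coins are positive, because $Q^i$ is a clique in the graph of replica $i$, which includes the coins revealed up to step $\sigma_K$. Attribute to $i$ the coins of pairs of $Q^i$ that are revealed by step $\sigma_K$ and meet $Q^i\setminus Z_{i-1}$, and the coins of pairs of $Q^i$ revealed after step $\sigma_K$ in replica $i$. No coin is attributed twice. For coins of the first kind this holds because the pairs of $Q^j$, $j<i$, lie inside $Z_{i-1}$; coins of the second kind belong to different replicas. By (S4) every pair of $Q^i$ is revealed by the end of replica $i$. So each pair of $Q^i$ meeting $Q^i\setminus Z_{i-1}$ gives a coin attributed to $i$, and so does each of the more than $\nu L^2$ pairs of $Q^i$ unrevealed after step $\sigma_K$. Thus at least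
\[
z_i=\max\Bigl\{\binom{a_i}2+a_i(m-a_i),\ \nu L^2\Bigr\}
\]
coins are attributed to $i$, and by Lemma~\ref{lem:mark} the probability for the fixed outputs is at most $p^{z_1+\dots+z_T}$.

\emph{Balance.} We claim $a_iL-z_i\le-\xi L^2$. If $a_i\ge\frac\nu2L$, use $a_i\le m-\kappa L$ and $m+\kappa L\ge(\alpha+\kappa)L=(2+\eta)L$:
\[
a_iL-z_i\le a_i\Bigl(L-m+\frac{a_i+1}2\Bigr)\le a_i\Bigl(L-\frac{m+\kappa L}2+\frac12\Bigr)\le-a_i\frac{\eta L}3\le-\frac{\nu\eta}6L^2=-\xi L^2 .
\]
If $a_i<\frac\nu2L$, then $a_iL-z_i\le\frac\nu2L^2-\nu L^2\le-\xi L^2$. Summing over the at most $(m+1)^T$ sequences $(a_i)$,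
\[
\mathbb E\,\psi_K^T\le(m+1)^T\,2^{T^2m}\,b^{-T\xi L^2}=b^{-T\xi L^2+O(L)} .
\]

\emph{Conclusion.} Let $\theta=b^{-\xi L^2/2}$. By Markov's inequality, $\mathbb P(\psi_K\ge\theta)\le\theta^{-T}\mathbb E\,\psi_K^T\le b^{-5L^2+O(L)}$. There are at most $(n+1)^m\le2b^{3L^2}$ sets $K$, so $\mathbb P(\exists K:\psi_K\ge\theta)\le n^{-L}$. Since $\psi_K$ is determined by $\mathcal F_{\sigma_K}$ and $E_K\subset\{\sigma_K<\infty\}$,
\[
\mathbb P(E_K,\ \psi_K<\theta)=\mathbb E\bigl[\psi_K\mathbf 1[\psi_K<\theta]\bigr]\le\theta\,\mathbb P(\sigma_K<\infty).
\]
The sum $\sum_K\mathbb P(\sigma_K<\infty)$ is at most the expected size of the final family $\mathcal K_t$, which is at most $n^{\xi L/4}$ by \eqref{eq:Kcount}. Therefore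
\[
\mathbb P\Bigl(\bigcup_KE_K\Bigr)\le n^{-L}+\theta\,n^{\xi L/4}=n^{-L}+n^{-\xi L/4}.\qedhere
\]
\end{proof}

\section{Anatomy of a successful run}\label{sec:run}

Let $\mathcal G$ be the event that the run succeeds, the conclusions of Lemmas~\ref{lem:strong} and~\ref{lem:small} hold, and the event of Lemma~\ref{lem:late} does not occur. In this section we fix a run in $\mathcal G$; then $\mathcal C'_t=\mathcal C_t$ for all $t$. The objects defined here may depend on the whole run, since they will be part of the code. Whenever a choice is to be made, we take the first admissible set in a fixed order of the subsets of $V$.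

\subsection{The stopping point and the core part}

Let $\sigma^*$ be the first $t$ such that some $K'\in\mathcal K_t$ satisfies $K'\subset Q$ and $|K'|\ge\kappa L$, and $\sigma^*=\infty$ if there is none. Since $\mathcal K_0=\{\emptyset\}$ and $\kappa>0$, we have $\sigma^*\ge1$. Let $t^*=\sigma^*-1$ if $\sigma^*<\infty$, and let $t^*$ be the final step otherwise. At time $t^*$ no large union of cores lies in $Q$, and yet $Q$ is almost revealed:
\begin{equation}\label{eq:unrev}
\operatorname{unrev}_{t^*}(Q)\le2\nu L^2 .
\end{equation}
If $\sigma^*=\infty$ the left side is $0$ by (S4). If $\sigma^*<\infty$, a set $K'$ as above has $\sigma_{K'}=\sigma^*$, since an earlier appearance would make $\sigma^*$ smaller. So $\operatorname{unrev}_{\sigma^*}(Q)\le\nu L^2$ on $\mathcal G$, and the single step $\sigma^*$ reveals at most $m-1\le\nu L^2$ pairs of $Q$.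

We stop at time $t^*$, or earlier if many vertices of $Q$ become heavy.
\begin{itemize}
\item \emph{Case A:} $|Q\cap H_t|<s_0$ for all $t\le t^*$. Put $\tau=t^*$.
\item \emph{Case B:} otherwise. Let $\tau$ be the first $t\le t^*$ with $|Q\cap H_t|\ge s_0$. Then $|Q\cap H_\tau|=s_0$, as vertices are declared one at a time.
\end{itemize}
Build $K$ greedily: start from $\emptyset$, and while some core $S\in\mathcal C_\tau$ with $S\subset Q$ has at least $\gamma L$ elements outside the current set, add it. As $|Q|\le3L$, this stops after at most $3/\gamma$ rounds, so $K\in\mathcal K_\tau$ and $K\subset Q\cap H_\tau$. Since $\tau<\sigma^*$,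
\begin{equation}\label{eq:Ksmall}
|K|<\kappa L .
\end{equation}
Let $R=Q\setminus K$. Every core $S\in\mathcal C_\tau$ with $S\subset R$ has $|S|<\gamma L$, since otherwise the construction of $K$ would not have stopped. This is what makes the discount of Section~\ref{sub:plan} valid on $R$. Put
\[
\lambda(h)=(D-h)^+ .
\]

\begin{lemma}[List bound]\label{lem:list}
Let $t\le\tau$, $X\in\mathcal L_t$ and $S\subset R\cap H_t$. Then $|X\cap N(S)|\le n^{5\gamma}\,b^{\lambda(|S|)}$.
\end{lemma}

\begin{proof}
We may assume $|X\cap N(S)|\ge n^\gamma$. Choose $S'\subset S$ maximizing $\log|X\cap N(S')|+(1-\gamma)|S'|$. We claim $|S'|<\gamma L$. This holds if $S'=\emptyset$. If $S'\ne\emptyset$, then $|X\cap N(S')|\ge|X\cap N(S)|\ge n^\gamma$, and comparing $S'$ with a subset $S''\subsetneq S'$ gives exactly the inequality of Definition~\ref{def:strong}. So $(X,S')$ is strong, $S'\in\mathcal C_t\subset\mathcal C_\tau$, and $S'\subset R$, which proves the claim. Now compare $S'$ with $S$, and use $|X|\le4n^{\delta/2}\le4b^D$ and $|S|\le3L$: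
\[
|X\cap N(S)|\le|X\cap N(S')|\,p^{(1-\gamma)(|S|-|S'|)}\le4b^{D}\,p^{|S|}\,b^{\gamma|S|}\,b^{|S'|}\le4\,b^{D-|S|}\,n^{4\gamma}\le n^{5\gamma}b^{\lambda(|S|)} .\qedhere
\]
\end{proof}

\subsection{Pivots and identification}

Let $C=\lceil\gamma^{-1}\ln(10L)\rceil=O(\log L)$. For $u\in R$ list, in time order, the vertices $v\in R$ such that $\{u,v\}$ is a light step at a time at most $\tau$. Let $P\subset R$, $|P|\le6\gamma L$, be given by Lemma~\ref{lem:pivot} for these sequences.

The elements of $P$ are \emph{identified} at time $0$. A vertex $u\in R\setminus P$ is identified at the first step $\iota(u)\le\tau$ that is either a light step $\{u,v\}$ with $v\in P$ or the declaration of $u$; if there is no such step, $u$ is \emph{unidentified}. At most one vertex is identified in a step. Let $J_t$ be the set of vertices identified by step $t\le\tau$, and let $U=R\setminus J_\tau$ be the set of unidentified vertices. A vertex of $R$ is identified at the latest when it is declared, so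
\begin{equation}\label{eq:heavyid}
R\cap H_t=J_t\cap H_t\qquad(t\le\tau);
\end{equation}
in particular all vertices of $U$ are light at time $\tau$.

\begin{lemma}[Few early reveals]\label{lem:early}
\begin{itemize}
\item[(i)] If $u\in R\setminus P$ is identified at step $t$, then all but at most $C$ of the pairs $\{u,v\}$ with $v\in J_{t-1}\setminus H_{t-1}$ are unrevealed before step $t$.
\item[(ii)] If $u\in U$, then all but at most $C$ of the pairs $\{u,v\}$ with $v\in R\setminus(H_\tau\cup\{u\})$ are unrevealed after step $\tau$.
\end{itemize}
\end{lemma}

\begin{proof}
Consider the light steps $\{u,v\}$ with $v\in R$ that occur before step $t$ in (i), or up to and including step $\tau$ in (ii). None of the partners $v$ is in $P$, since $u$ would have been identified at that step. If there were $C$ or more such steps, the first $C$ entries of the sequence of $u$ would avoid $P$, contrary to the choice of $P$. So there are fewer than $C$. In both parts neither endpoint of the pair in question has been declared by the relevant time, so by (S2) the pair can have been revealed only in one of these light steps.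
\end{proof}

\subsection{The potential inequality}

Let $u_1,\dots,u_k$ be the identified vertices of $R\setminus P$ in order of identification, and $\iota_i=\iota(u_i)$. Let
\[
h_i=|J_{\iota_i-1}\cap H_{\iota_i-1}|,\qquad l_i=|J_{\iota_i-1}\setminus H_{\iota_i-1}|,\qquad\text{so that }h_i+l_i=|P|+i-1,
\]
and let $h_e=|J_\tau\cap H_\tau|$, $l_e=|J_\tau\setminus H_\tau|$, $\rho=|U|$. Naming $u_i$ will cost about $\lambda(h_i)$ in the exponent and will earn about $l_i$ marked coins, so we must bound $\sum_i(\lambda(h_i)-l_i)$. The algorithm controls the order in which vertices are identified and declared, and we want a bound that depends on the final state only. Its form can be guessed. While $h\le D$, the term $\lambda(h)-l=D-(h+l)$ depends only on the number of identified vertices, and the terms add up to about $Ds-\frac{s^2}2=\frac12[D^2-(s-D)^2]$ when $s$ vertices are identified; here $s-D=l-\lambda(h)$. This suggests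
\[
\Phi(h,l)=\tfrac12\bigl[D^2-(l-\lambda(h))^2\bigr].
\]
As $\lambda(h)\le D$, we have $\Phi(h,l)\ge0$ exactly when $l\le D+\lambda(h)$, which is \eqref{eq:heur}.

\begin{lemma}[Potential inequality]\label{lem:potential}
$\displaystyle\sum_{i=1}^k\bigl(\lambda(h_i)-l_i\bigr)\le\Phi(h_e,l_e)+2L$.
\end{lemma}

\begin{proof}
Follow the state $(h,l)=(|J_t\cap H_t|,|J_t\setminus H_t|)$ for $0\le t\le\tau$. It starts at $(0,|P|)$, ends at $(h_e,l_e)$, and changes only by the three moves below. Write $\lambda=\lambda(h)$ for the state before the move; it is an integer since $D$ is. Define the \emph{gain} of a move as $\lambda-l$ for the two identification moves and as $0$ for a conversion, so that the left side of the lemma is the total gain. Let $\Phi'-\Phi$ be the change of the potential.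
\begin{itemize}
\item \emph{Identification in a light step}, $(h,l)\to(h,l+1)$. The quantity $l-\lambda$ rises by $1$, so $\Phi'-\Phi=-\frac12\bigl(2(l-\lambda)+1\bigr)=\lambda-l-\frac12$.
\item \emph{Identification by declaration}, $(h,l)\to(h+1,l)$. If $\lambda\ge1$, then $l-\lambda$ rises by $1$ and again $\Phi'-\Phi=\lambda-l-\frac12$. If $\lambda=0$, then $\Phi'-\Phi=0$ and the gain is $-l\le0$.
\item \emph{Conversion}, the declaration of a light identified vertex, $(h,l)\to(h+1,l-1)$ with $l\ge1$. If $\lambda\ge1$, then $l-\lambda$ is unchanged and $\Phi'-\Phi=0$. If $\lambda=0$, then $\Phi'-\Phi=\frac12\bigl(l^2-(l-1)^2\bigr)=l-\frac12>0$.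
\end{itemize}
So the gain is at most $\Phi'-\Phi+\frac12$ for each of the $k\le3L$ identifications and at most $\Phi'-\Phi$ for each conversion. The total gain is at most $\Phi(h_e,l_e)-\Phi(0,|P|)+\frac k2$. Finally $\Phi(0,|P|)=\frac12|P|(2D-|P|)\ge0$ because $|P|\le6\gamma L\le2D$.
\end{proof}

\section{The encoding and the union bound}\label{sec:code}

\subsection{Code and decoder}

To each run in $\mathcal G$ we attach its \emph{true code}. With $S_i=J_{\iota_i-1}\cap H_{\iota_i-1}$, so that $|S_i|=h_i$, it consists of:
\begin{itemize}
\item the case (A or B), the numbers $\tau,k,h_e,l_e,\rho$, and the set $P$;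
\item for each $i\le k$ a \emph{symbol}. If step $\iota_i$ is a light step $\{u_i,\pi_i\}$ with $\pi_i\in P$, the symbol is $(\mathrm{light},\pi_i,h_i,r_i)$, where $r_i$ is the rank of $u_i$ in the list $\Lambda_{\iota_i}(\pi_i)\cap N(S_i)$. If step $\iota_i$ is the declaration of $u_i$, the symbol is $(\mathrm{decl},h_i,r_i)$, where $r_i$ is the rank of $u_i$ in the list $H_{\iota_i}\cap N(S_i)$;
\item in Case B, the index of $K$ in $\mathcal K_\tau$ (in the fixed order of subsets), and the positions of the elements of $U$ in $N(Q\cap H_\tau)$ (in the order of labels).
\end{itemize}
The ranks are defined: $u_i\in N(S_i)$ because $R$ is a clique and $u_i\notin S_i$, and $u_i$ enters the list $\Lambda(\pi_i)$, respectively $H$, at step $\iota_i$. The positions are defined: $U\subset N(Q\cap H_\tau)$ because $Q$ is a clique and $U$ is disjoint from $H_\tau$. The code does not contain the times $\iota_i$, which would cost up to $n^3$ each; the decoder recovers them from the ranks. In Case A the sets $K$ and $U$ are neither named nor charged.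

Given any code, the decoder follows the run and maintains an increasing sequence of sets $\hat J_t$. It starts with $\hat J_0=P$ and with the first symbol pending. At a step $t\le\tau$, before the coins of step $t$ are revealed, let $\hat S=\hat J_{t-1}\cap H_{t-1}$. The decoder \emph{fires} if a symbol is pending, with entries $h,r$ (and $\pi$, if it is of light type), and
\begin{itemize}
\item[(D1)] $|\hat S|=h$;
\item[(D2)] step $t$ is a light step $\{\pi,u\}$ for some $u$ (light type), respectively the declaration of some $u$ (declaration type);
\item[(D3)] $u$ is the $r$th entry of $\Lambda_t(\pi)\cap N(\hat S)$, respectively of $H_t\cap N(\hat S)$.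
\end{itemize}
If it fires, $\hat J_t=\hat J_{t-1}\cup\{u\}$ and the next symbol, if any, is pending from step $t+1$ on. Otherwise $\hat J_t=\hat J_{t-1}$. For $t>\tau$ the decoder puts $\hat J_t=\hat J_\tau$ in Case A. In Case B it reads a set $\hat K\in\mathcal K_\tau$ from the index, reads a set $\hat U$ from the positions in $N\bigl(\hat K\cup(\hat J_\tau\cap H_\tau)\bigr)$, and puts $\hat J_t=\hat J_\tau\cup\hat U$ for $t>\tau$; if the index or a position is out of range, it takes $\hat U=\emptyset$.

For every code, $\hat J_t$ is determined by $\mathcal F_{t-1}$. For $t\le\tau$ this follows from (S1), which determines step $t$ and the lists $\Lambda_t(\pi)$, $H_t$, and from (S2) applied to $\hat S\subset H_{t-1}$. For $t>\tau$ it follows from (S2) applied to $\hat K\cup(\hat J_\tau\cap H_\tau)\subset H_\tau$, as $\mathcal K_\tau$ is determined by $\mathcal F_\tau$.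

\begin{lemma}[Correct decoding]\label{lem:decode}
For a run in $\mathcal G$ and its true code, $\hat J_t=J_t$ for all $t\le\tau$, and $\hat U=U$ in Case B.
\end{lemma}

\begin{proof}
Put $\iota_0=0$. Suppose that $\hat J_t=J_t$ for $t\le\iota_{i-1}$ and that symbol $i$ is pending from step $\iota_{i-1}+1$ on; this holds for $i=1$. If the decoder does not fire strictly between $\iota_{i-1}$ and $\iota_i$, then at step $\iota_i$ we have $\hat S=S_i$, conditions (D1)--(D3) hold with $u=u_i$ by the definition of the symbol, and the induction continues. So suppose that it first fires at a step $t'$ with $\iota_{i-1}<t'<\iota_i$, adding $u'$. For $\iota_{i-1}\le s<\iota_i$ the set $J_s$ is constant and $H_s$ increases, so $J_s\cap H_s$ increases. It has $h_i$ elements at $s=t'-1$, by (D1), and at $s=\iota_i-1$. Hence $\hat S=S_i$ at step $t'$. By (D3), $u'$ is the $r_i$th entry of $\Lambda_{t'}(\pi_i)\cap N(S_i)$, respectively of $H_{t'}\cap N(S_i)$. This list is an initial segment of the corresponding list at time $\iota_i$, whose $r_i$th entry is $u_i$. So $u'=u_i$ is an entry of $\Lambda_{t'}(\pi_i)$, respectively of $H_{t'}$. But $u_i$ enters that list at step $\iota_i>t'$,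 and entries are distinct. This is a contradiction. After step $\iota_k$ no symbol is pending, and neither $\hat J_t$ nor $J_t$ changes up to time $\tau$.

In Case B, $\hat K=K$. By $K\subset H_\tau$ and \eqref{eq:heavyid}, $K\cup(J_\tau\cap H_\tau)=Q\cap H_\tau$, so the positions are read in the right set and $\hat U=U$.
\end{proof}

\subsection{Payment}

For a fixed code, mark every coin that is revealed at a step $t$ and has both endpoints in $\hat J_t$. This is decided from the past, so Lemma~\ref{lem:mark} applies (the coins of a declaration step are revealed one by one in a fixed order). Consider a run in $\mathcal G$ and its true code. By Lemma~\ref{lem:decode}, $\hat J_t\subset Q$ for all $t$, so all marked coins are positive. By Lemma~\ref{lem:early}(i), for each $i$ at least $l_i-C$ pairs $\{u_i,v\}$ with $v\in J_{\iota_i-1}$ are unrevealed before step $\iota_i$. By (S4) they are revealed at some step $t\ge\iota_i$, when both endpoints are in $\hat J_t$, so they are marked. In Case B consider also the $\binom\rho2+\rho l_e$ pairs that join a vertex of $U$ to another vertex of $U$ or to a vertex of $J_\tau\setminus H_\tau$. By Lemma~\ref{lem:early}(ii) at most $C\rho$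 of them are revealed by step $\tau$; the others are revealed later and are marked. All these pairs are distinct: $\{u_i,v\}$ lies in $J_\tau$ and determines $i$ as the index of its later identified endpoint, and the additional pairs meet $U$. Hence the probability that the run is in $\mathcal G$ and has a given true code is at most $p^z$, where
\[
z=\sum_{i=1}^k(l_i-C)\quad\text{in Case A},\qquad z=\sum_{i=1}^k(l_i-C)+\binom\rho2+\rho l_e-C\rho\quad\text{in Case B}.
\]
The number $z$ is a function of the code, since $l_i=|P|+i-1-h_i$.

\subsection{Counting codes}

Call a code \emph{realizable} if it is the true code of at least one run in $\mathcal G$. Then $\mathbb P(\mathcal G)\le\sum p^z$, the sum being over realizable codes, and the numbers in a realizable code satisfy every relation proved in Section~\ref{sec:run}. The \emph{shape} of a code consists of the case, the numbers $\tau,|P|,k,h_e,l_e,\rho$, and for each symbol its type, the number $h_i$ and the index of $\pi_i$ in $P$. Since $\tau\le n^3$ and there are at most $3L$ symbols with $O(L^2)$ possibilities each, there are $b^{O(L\log L)}$ shapes of realizable codes. The shape determines $z$.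

Fix a shape. The set $P$ can be chosen in at most $n^{6\gamma L}$ ways. By Lemma~\ref{lem:list}, applied with $t=\iota_i\le\tau$, $X=\Lambda_t(\pi_i)$ or $X=H_t$, and $S=S_i\subset R\cap H_t$, we have $r_i\le n^{5\gamma}b^{\lambda(h_i)}$. In Case B the index of $K$ is at most $n^{\xi L/4}$ by \eqref{eq:Kcount}, and each of the $\rho$ positions is at most $n^{2\gamma}$ by Lemma~\ref{lem:small}, as $|Q\cap H_\tau|=s_0$. Let $\mathcal E$ be the logarithm of $p^z$ times the number of realizable codes of the given shape. We use $k,\rho\le3L$, $CL=o(L^2)$, Lemma~\ref{lem:potential}, and $\binom\rho2+\rho l_e=\frac12[(\rho+l_e)^2-l_e^2]-\frac\rho2$. In Case A,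
\begin{equation}\label{eq:EA}
\mathcal E\le6\gamma L^2+\sum_{i=1}^k\bigl(\lambda(h_i)+5\gamma L-l_i+C\bigr)\le\Phi(h_e,l_e)+21\gamma L^2+o(L^2).
\end{equation}
In Case B the terms $\frac\xi4L^2+2\gamma L\rho-\binom\rho2-\rho l_e+C\rho$ are added, and
\begin{equation}\label{eq:EB}
\mathcal E\le\Phi(h_e,l_e)-\tfrac12\bigl[(\rho+l_e)^2-l_e^2\bigr]+\bigl(27\gamma+\tfrac\xi4\bigr)L^2+o(L^2).
\end{equation}

\subsection{The two cases}

Fix a shape with a realizable code, and a run in $\mathcal G$ realizing it. Recall $\frac\delta2L\le D\le\frac\delta2L+1$, so $D^2\le(\frac\delta2L)^2+O(L)$.

\emph{Case A.} Here $\tau=t^*$, so $Q$ is almost revealed at time $\tau$, and this forces $U$ to be small. By Lemma~\ref{lem:early}(ii) at most $C\rho$ pairs inside $U$ are revealed by step $\tau$, so \eqref{eq:unrev} gives $\binom\rho2-C\rho\le2\nu L^2$. If $\rho>3\sqrt\nu L$, then $\rho-1-2C\ge2\sqrt\nu L$ and the left side, $\frac12\rho(\rho-1-2C)$, exceeds $3\nu L^2$. Hence $\rho\le3\sqrt\nu L\le\frac\eta2L$, and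
\[
h_e+l_e=m-|K|-\rho\ge m-|K|-\tfrac\eta2L .
\]
Also $|K|+h_e=|Q\cap H_\tau|<s_0\le L$ by \eqref{eq:heavyid}.

If $h_e\ge D$, then $\lambda(h_e)=0$ and $l_e\ge m-(|K|+h_e)-\frac\eta2L\ge(\frac\delta2+\frac\eta2)L$, so
\[
\Phi(h_e,l_e)=\tfrac12(D^2-l_e^2)\le\tfrac12\Bigl[\bigl(\tfrac\delta2\bigr)^2-\bigl(\tfrac\delta2+\tfrac\eta2\bigr)^2\Bigr]L^2+O(L)\le-\tfrac{\delta\eta}4L^2+O(L)\le-\tfrac\eta4L^2+O(L).
\]
If $h_e<D$, put $s=h_e+l_e$. By \eqref{eq:Ksmall}, $s\ge(1+\frac\delta2+\eta)L-\kappa L-\frac\eta2L=(\delta+\frac\eta2)L$. Here $l_e-\lambda(h_e)=s-D$, and $s\ge L$, $s-2D\ge\frac\eta2L-2>0$, so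
\[
\Phi(h_e,l_e)=\tfrac12\bigl[D^2-(s-D)^2\bigr]=-\tfrac12s(s-2D)\le-\tfrac\eta4L^2+L .
\]
In both subcases \eqref{eq:EA} gives $\mathcal E\le(-\frac\eta4+0.021\eta)L^2+o(L^2)\le-\frac\eta5L^2$.

\emph{Case B.} By \eqref{eq:heavyid} and \eqref{eq:Ksmall}, $h_e=s_0-|K|\ge(1-\gamma)L-\kappa L=(\frac\delta2-\gamma)L$. So $\lambda(h_e)\le\gamma L+1$, and with $l_e\le3L$,
\[
\Phi(h_e,l_e)\le\tfrac12D^2-\tfrac12l_e^2+\lambda(h_e)\,l_e\le\tfrac12D^2-\tfrac12l_e^2+3\gamma L^2+3L .
\]
Since $K\subset H_\tau$, the set $Q\setminus H_\tau$ is the disjoint union of $J_\tau\setminus H_\tau$ and $U$, so $\rho+l_e=m-s_0\ge(\frac\delta2+\eta)L$. In \eqref{eq:EB} the terms $\frac12l_e^2$ cancel, and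
\[
\mathcal E\le\tfrac12\Bigl[\bigl(\tfrac\delta2\bigr)^2-\bigl(\tfrac\delta2+\eta\bigr)^2\Bigr]L^2+\bigl(30\gamma+\tfrac\xi4\bigr)L^2+o(L^2)\le\bigl(-\tfrac\eta2+0.031\eta\bigr)L^2+o(L^2)\le-\tfrac\eta4L^2,
\]
where we used $\delta\ge1$, $30\gamma=0.03\eta$ and $\frac\xi4=\frac{\eta^3}{2400}\le0.001\eta$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Summing $b^{\mathcal E}\le b^{-\eta L^2/5}$ over the $b^{O(L\log L)}$ shapes gives $\mathbb P(\mathcal G)\le b^{-\eta L^2/6}=n^{-\eta L/6}$. A successful run outside $\mathcal G$ violates the conclusion of Lemma~\ref{lem:strong} or~\ref{lem:small}, or lies in the event of Lemma~\ref{lem:late}. Hence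
\[
\mathbb P(\text{success})\le n^{-\eta L/6}+2e^{-n^{\Omega(1)}}+n^{-L}+n^{-\xi L/4}\le n^{-cL}
\]
for $c=\xi/5$ and all large $n$, uniformly over algorithms. For $p=\frac12$, part (a) gives $\alpha_\star(\delta)\ge1+\frac\delta2$ and part (b) gives $\alpha_\star(\delta)\le1+\frac\delta2$.
\end{proof}

\begin{remark}
The hypothesis $\alpha>1+\frac\delta2$ is used three times, each time with the same threshold: as $\alpha+\kappa>2$ in Lemma~\ref{lem:late}, as $\alpha-\kappa>\delta$ in Case A with $h_e<D$, and as $\alpha-1>\frac\delta2$ in Case A with $h_e\ge D$ and in Case B. The hypothesis $\delta<2$ gives $\kappa>0$, so that the empty set is not a large union of cores and $t^*\ge0$. The hypothesis $\delta\ge1$ enters part (b) only through numerical estimates, but in part (a) it pays for the greedy rounds; for $\delta<1$ the value $1+\frac\delta2$ exceeds the true value $\frac32\delta$ of Corollary~\ref{cor:alldelta}.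
\end{remark}

\section{Proofs of the corollaries}\label{sec:cor}

The corollaries rest on one observation. Suppose that an algorithm queries all pairs of its output and that its queries always involve at most $n'$ vertices in total. Give the vertices the labels $1,2,\dots$ in the order in which they first appear in a query, and pass each query, translated into labels, to $G(n',p)$. Distinct pairs are translated into distinct pairs and all coins are independent with the same bias, so the answers have the same distribution as before. This is an algorithm on $G(n',p)$ with the same number of queries that finds a clique of the same size with the same probability. We call this \emph{relabeling}.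

\begin{proof}[Proof of Corollary~\ref{cor:alldelta}]
Here $p=\frac12$. The range $1\le\delta<2$ is Theorem~\ref{thm:main}. For $\delta\ge2$ all $\binom n2\le n^\delta$ pairs may be queried, and the clique number is $(2+o(1))\log n$ w.h.p., so $\alpha_\star(\delta)=2$. Let $0<\delta<1$.

\emph{Upper bound.} Let $\alpha>\frac32\delta$ and choose $\alpha'>\frac32$ with $\alpha'\delta<\alpha$. As in Section~\ref{sec:setup}, let the algorithm output $m=\lceil\alpha\log n\rceil$ vertices and query their $O(L^2)$ pairs at the end. It makes at most $2n^\delta$ queries, which involve at most $4n^\delta$ vertices. Relabeling gives an algorithm on $G(n',\frac12)$, $n'=\lceil4n^\delta\rceil$, with at most $n'$ queries. For large $n$ we have $m\ge\alpha'(\delta\log n+3)\ge\alpha'\log n'$, so by Theorem~\ref{thm:main}(b) with exponent $1$ in place of $\delta$ the success probability is $o(1)$.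

\emph{Lower bound.} Let $\alpha<\frac32\delta$ and choose $\alpha'<\frac32$ with $\alpha'\delta>\alpha$. Run the algorithm of Theorem~\ref{thm:main}(a) with exponent $1$ on $n''=\lfloor n^\delta\rfloor$ of the vertices. It makes at most $n''\le n^\delta$ queries and w.h.p.\ finds a clique of size at least $\alpha'\log n''\ge\alpha\log n$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:infinite}]
Let $q_m$ be the least number of queries in question. All pairs of the clique are queried, so $q_m\ge\binom m2\to\infty$. Let $\alpha>\frac32$. An algorithm with $q_m$ queries involves at most $2q_m$ vertices, and relabeling gives an algorithm on $G(2q_m,p)$ with at most $2q_m$ queries that finds $K_m$ with probability at least $\frac12$. By Theorem~\ref{thm:main}(b) with $\delta=1$ and $n=2q_m$, for large $m$ this forces $m<\alpha\log(2q_m)$, that is, $q_m>\frac12p^{-m/\alpha}$. Conversely, let $\alpha<\frac32$ and $n=\lceil p^{-m/\alpha}\rceil$, so that $\alpha\log n\ge m$. The algorithm of Theorem~\ref{thm:main}(a) with $\delta=1$, run on $n$ vertices, makes at most $n$ queries and finds w.h.p.\ a clique of size at least $m$, all of whose pairs it has queried. So $q_m\le\lceil p^{-m/\alpha}\rceil$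 for large $m$. Letting $\alpha\to\frac32$ from both sides gives $q_m=p^{-(2/3+o(1))m}$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:ramsey}]
Suppose that Builder has a strategy forcing a monochromatic $K_m$ within $N$ turns. Let Painter color each exposed edge red or blue with probability $\frac12$, independently. A monochromatic $K_m$ always arises within $N$ turns, so for one of the two colors a $K_m$ of that color arises with probability at least $\frac12$. Read that color as ``edge'' and the other as ``non-edge''. Builder's strategy becomes an adaptive algorithm that makes at most $N$ queries in $G(\infty,\frac12)$ and finds a $K_m$, with all pairs queried, with probability at least $\frac12$. By Corollary~\ref{cor:infinite}, $N\ge2^{(2/3-o(1))m}$.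
\end{proof}

\begin{thebibliography}{9}

\bibitem{probing}
\emph{Finding Cliques In Random Graphs By Adaptive Probing},
\texttt{https://mracz.princeton.edu/RACZ\_RSA\_20190716.pdf}

\end{thebibliography}
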